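# Morita invariance of algebraic K-theory for h-unital rings

## 1. Unital rings as two corners of one matrix ring

All rings are associative and need not have a unit. Modules are left modules unless another side is named. For a ring $A$ let $\tilde A=\mathbb Z\ltimes A$ be its unitalization: pairs $(n,a)$ with product $(n,a)(n',a')=(nn',\,na'+n'a+aa')$. The *augmentation* $\tilde A\to\mathbb Z$ sends $(n,a)$ to $n$, and through it $\mathbb Z$ is an $\tilde A$-module on which $A$ acts by zero. For $n\ge0$, $K_n$ of a unital ring is Quillen's algebraic $K$-group, and for any ring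
$$K_n(A)=\ker\big(K_n(\tilde A)\to K_n(\mathbb Z)\big).$$
If $A$ has a unit, then $(n,a)\mapsto(n,n1_A+a)$ is a ring isomorphism $\tilde A\cong\mathbb Z\times A$ that carries the augmentation to the first projection. Since $K_n(\mathbb Z\times A)=K_n(\mathbb Z)\oplus K_n(A)$, the definition then returns the usual $K_n(A)$.

**Proposition 1.1.** Let $A,B$ be unital rings and $\Phi$ an equivalence from unital $A$-modules to unital $B$-modules. Then $\Phi$ induces isomorphisms $\Phi_*:K_n(A)\to K_n(B)$ for $n\ge 0$. They depend only on the isomorphism class of $\Phi$ and are compatible with composition.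

**Proof.** "Projective" is a categorical notion. So is "finitely generated": $M$ is finitely generated iff, whenever $M$ is the union of a directed family of submodules, one of them is $M$. Hence $\Phi$ restricts to an equivalence between the categories of finitely generated projective modules, from which $K_n$ is built functorially; isomorphic functors induce the same map. $\square$

The same isomorphism has a second description. Suppose $\Phi=Q\otimes_A-$ with inverse $P\otimes_B-$, where $P$ is an $A$-$B$-bimodule, $Q$ a $B$-$A$-bimodule, and suppose that isomorphisms $P\otimes_BQ\cong A$, $Q\otimes_AP\cong B$ are chosen so that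
$$C=\begin{pmatrix}A&P\\Q&B\end{pmatrix}$$
is a ring (Section 3 shows that this is always possible). Let $e_1,e_2\in C$ be the diagonal idempotents. The multiplication map
$$Ce_1\otimes_Ae_1C\to C\tag{1}$$
is an isomorphism: its four entries are $A\otimes_AA\to A$, $A\otimes_AP\to P$, $Q\otimes_AA\to Q$ and $Q\otimes_AP\to B$. So $Ce_1\otimes_Ae_1N\to N$ is an isomorphism for each unital $C$-module $N$, and $e_1(Ce_1\otimes_AM)=M$. Thus $Ce_1\otimes_A-$ is an equivalence and induces an isomorphism $v_1:K_n(A)\to K_n(C)$. Likewise $Ce_2\otimes_B-$ gives $v_2:K_n(B)\cong K_n(C)$. Multiplication $Ce_2\otimes_BQ\to Ce_1$ is an isomorphism (entries $P\otimes_BQ\cong A$ and $B\otimes_BQ\cong Q$), so $v_1=v_2\Phi_*$, that is,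
$$\Phi_*=v_2^{-1}v_1 .\tag{2}$$

What changes for rings without unit? We must say which modules to use, and Section 2 does. For those modules the proof of Proposition 1.1 fails: Example 2.4 gives a ring whose relevant module category contains no nonzero finitely generated module, although its $K_1$ is not zero. What can survive is (2), and we shall see that everything depends on (1) with a *derived* tensor product.

## 2. Firm modules and h-unital rings

For an arbitrary ring $A$, an $A$-module is a unital $\tilde A$-module, and $\otimes_A$ means $\otimes_{\tilde A}$. Tensoring $0\to A\to\tilde A\to\mathbb Z\to0$ with $M$ gives the exact sequence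
$$0\to\mathrm{Tor}_1^{\tilde A}(\mathbb Z,M)\to A\otimes_AM\to M\to M/AM\to0.\tag{3}$$

**Definition 2.1.** A ring $A$ is *idempotent* if $A=A^2$. For $A$ idempotent, $M$ is *firm* if $A\otimes_AM\to M$, $a\otimes m\mapsto am$, is an isomorphism; by (3) this means $\mathrm{Tor}_0^{\tilde A}(\mathbb Z,M)=\mathrm{Tor}_1^{\tilde A}(\mathbb Z,M)=0$. Right firm modules are defined in the same way. $A$ is a *firm ring* if $A\otimes_AA\cong A$ by multiplication. $\mathfrak M(A)$ is the full subcategory of firm modules; it is abelian, being equivalent to the quotient of all $A$-modules by the Serre subcategory of modules killed by $A$. Idempotent rings $A,B$ are *Morita equivalent* if $\mathfrak M(A)\simeq\mathfrak M(B)$.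

**Definition 2.2.** $A$ is *h-unital* if $\mathrm{Tor}_i^{\tilde A}(\mathbb Z,A)=0$ for all $i\ge0$. For $0\le m\le\infty$, $\mathcal H_m$ is the class of rings with $\mathrm{Tor}_i^{\tilde A}(\mathbb Z,A)=0$ for $0\le i\le m$. Thus $\mathcal H_0,\mathcal H_1,\mathcal H_\infty$ are the idempotent, firm and h-unital rings.

**Definition 2.3.** A module $M$ is *flat firm* if it is flat over $\tilde A$ and $AM=M$; then $\mathrm{Tor}_i^{\tilde A}(\mathbb Z,M)=0$ for all $i\ge0$. A ring $A$ is *left flat* if $A=A^2$ and $A$ is flat as a left $\tilde A$-module. Left flat rings are h-unital.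

If $A$ is unital, then $\tilde A=\mathbb Z\times A$ and $A\otimes_AM=1_AM$. So firm means unital, and $A$ is left flat because it is projective over $\tilde A$ and $A=A^2$.

**Example 2.4.** Let $R_1=\mathbb Z[t^q:q\in\mathbb Q_{\ge0}]$ and $\mathfrak m=\mathrm{span}\{t^q:q>0\}=\bigcup_kt^{1/k}R_1$. Then $R_1=\tilde{\mathfrak m}$; $\mathfrak m$ is flat, as a filtered union of free modules, and $\mathfrak m^2=\mathfrak m$. So $\mathfrak m$ is left flat. Now invert the multiplicative set $S=1+\mathfrak m$, and put $R_1'=S^{-1}R_1$, $\mathfrak m'=S^{-1}\mathfrak m$. Since $S$ acts as $1$ on $R_1/\mathfrak m=\mathbb Z$, we have $R_1'/\mathfrak m'=\mathbb Z$ and $R'_1=\tilde{\mathfrak m}'$; again $\mathfrak m'$ is flat and idempotent. It is nonzero: for $a\in\mathfrak m$ the product $(1+a)t$ has lowest term $t$, so no element of $S$ kills $t$. Every $1+a/s=(s+a)/s$ with $a\in\mathfrak m$, $s\in S$ is a unit, so $\mathfrak m'$ lies in the Jacobson radical. By Nakayama's lemma a finitely generated $R_1'$-module $N$ with $\mathfrak m'N=N$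 is $0$, so $\mathfrak M(\mathfrak m')$ contains no nonzero finitely generated module. But the determinant maps $K_1(\mathfrak m')$ onto $1+\mathfrak m'\ne\{1\}$: the class of the unit $1+x$, $x\in\mathfrak m'$, goes to $0$ in $K_1(\mathbb Z)$ and has determinant $1+x$.

**Example 2.5 (a firm module over an h-unital ring with a higher Tor).** With $R_1,\mathfrak m$ as above and $\mathbb Z=R_1/\mathfrak m$, we have $\mathrm{Tor}_1^{R_1}(\mathbb Z,\mathbb Z)=\mathfrak m/\mathfrak m^2=0$, and the higher groups vanish because $\mathfrak m$ is flat; so $\mathbb Z\otimes_{R_1}^{\mathbf L}\mathbb Z=\mathbb Z$. Let $\Delta=\mathbb Z[t^q:q\in\mathbb Q]/R_1$. The module $\mathbb Z[t^q:q\in\mathbb Q]=R_1[t^{-1}]$ is flat over $R_1$ and $\mathbb Z\otimes_{R_1}-$ kills it, because $t$ acts on the tensor product both invertibly and as $0$. Hence $\mathbb Z\otimes_{R_1}^{\mathbf L}\Delta\simeq\mathbb Z[1]$. For $r\ge1$ put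
$$R=R_1^{\otimes_{\mathbb Z}r},\qquad I=\ker(R\to\mathbb Z),\qquad M=\Delta^{\otimes_{\mathbb Z}r}.$$
As $R_1$ and $\Delta$ are free over $\mathbb Z$, tensor products over $\mathbb Z$ of free $R_1$-resolutions are free $R$-resolutions, and the Künneth formula gives
$$\mathbb Z\otimes_R^{\mathbf L}\mathbb Z=\mathbb Z,\qquad\mathbb Z\otimes_R^{\mathbf L}M\simeq\mathbb Z[r].\tag{4}$$
Here $R=\tilde I$. From $0\to I\to R\to\mathbb Z\to0$ and (4), $\mathbb Z\otimes_R^{\mathbf L}I=0$, so $I$ is h-unital. For $r\ge2$, $M$ is a firm $I$-module with $\mathrm{Tor}_r^{\tilde I}(\mathbb Z,M)=\mathbb Z$. So firmness of a module, even over an h-unital ring, controls only $\mathrm{Tor}_0$ and $\mathrm{Tor}_1$.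

The report "Tagungsbericht 22 / 1996" records that $K_1$ is Morita invariant for firm rings, through a canonical isomorphism, and that cyclic-type homology ($HH_*$, $HC_*$, etc.) is Morita invariant for h-unital algebras flat over a commutative unital ground ring. It poses the conjecture that for every $n\ge0$ a Morita equivalence between h-unital rings gives a canonical isomorphism $K_n(A)\simeq K_n(B)$. The conjecture is true, and these notes prove it.

## 3. Equivalences and Morita contexts

**Definition 3.1.** A *Morita context* between firm rings $A,B$ consists of an $A$-$B$-bimodule $P$ and a $B$-$A$-bimodule $Q$, firm on both sides, and bimodule isomorphisms $\alpha:P\otimes_BQ\to A$, $\beta:Q\otimes_AP\to B$ with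
$$\alpha(p\otimes q)p'=p\,\beta(q\otimes p'),\qquad q\,\alpha(p\otimes q')=\beta(q\otimes p)\,q'.\tag{5}$$
Its *context ring* is $C=\begin{pmatrix}A&P\\Q&B\end{pmatrix}$ with inclusions $i_A:A\to C$, $i_B:B\to C$. The context *belongs to* $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ if $\Phi\cong Q\otimes_A-$.

The ring $C$ is associative. For composable triples of entries, associativity follows from the bimodule axioms, the linearity of $\alpha,\beta$ and their balancedness, except for the triples $(p,q,p')$ and $(q,p,q')$, where it is exactly (5).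

**Example 3.2.** Let $k$ be unital and $B=M_\infty(k)$ the ring of matrices indexed by $\mathbb N\times\mathbb N$ with finitely many nonzero entries. Finitely many elements of $B$ are fixed on the left by one idempotent $e=E_{11}+\dots+E_{NN}$. So a $B$-module $N$ with $BN=N$ is firm: if $\sum b_in_i=0$, then $\sum b_i\otimes n_i=\sum eb_i\otimes n_i=e\otimes\sum b_in_i=0$. The same holds on the right. Let $P$ be the finite rows and $Q$ the finite columns over $k$, with matrix multiplication. Then $\beta:Q\otimes_kP\to B$ is an isomorphism. The map $\alpha:P\otimes_BQ\to k$ is onto. It is injective: write $q=b\epsilon$, where $\epsilon$ is the first basis column and $b$ has first column $q$ and zeros elsewhere; then $p\otimes q=pb\otimes\epsilon=(pq)\epsilon^{T}\otimes\epsilon$ depends only on $pq$, and additively so. Condition (5) is associativity of matrix products.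

**Lemma 3.3.** Let $A,B$ be firm rings.

(a) A context gives mutually inverse equivalences $Q\otimes_A-$ and $P\otimes_B-$ between $\mathfrak M(A)$ and $\mathfrak M(B)$.

(b) Every equivalence $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ has a context belonging to it; given a quasi-inverse $\Psi$, one may take $Q=\Phi(A)$, $P=\Psi(B)$.

(c) Contexts belonging to isomorphic equivalences are isomorphic, compatibly with $\mathrm{id}_A$ and $\mathrm{id}_B$.

**Proof of (a).** For firm $M$, $Q\otimes_AM$ is $B$-firm because $B\otimes_BQ\cong Q$, and $P\otimes_BQ\otimes_AM\cong A\otimes_AM\cong M$ via $\alpha$. The other composite is treated with $\beta$.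

**Proof of (b), step 1: $\Phi$ is a tensor product.** The functor $A\otimes_A-$ commutes with colimits, so colimits of firm modules are firm and colimits in $\mathfrak M(A)$ are computed in modules; the equivalence $\Phi$ preserves them and is additive. For firm $M$ and $m\in M$ let $r_m:A\to M$, $a\mapsto am$. Then $r_{am}=r_mr_a$ and $r_{m+m'}=r_m+r_{m'}$. Put $Q=\Phi(A)$ with right action $qa=\Phi(r_a)(q)$. Since $r_{aa'}=r_{a'}r_a$, this is an action, and $Q$ is a $B$-$A$-bimodule. Since $\Phi(r_{am})(q)=\Phi(r_m)(qa)$,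
$$\tau_M:Q\otimes_AM\to\Phi(M),\qquad q\otimes m\mapsto\Phi(r_m)(q)$$
is well defined and $B$-linear; it is natural in $M$ because $gr_m=r_{g(m)}$ for every linear $g:M\to M'$. Choose a presentation $\tilde A^{(J)}\to\tilde A^{(I)}\to M\to0$ with $e_i\mapsto m_i$. Tensoring with $A$ gives an exact sequence $A^{(J)}\to A^{(I)}\to M\to0$ whose second map is $(r_{m_i})$ and whose first map is a matrix of right multiplications by elements of $\tilde A$. Applying $\Phi$ presents $\Phi(M)$ as the cokernel of the same map $Q^{(J)}\to Q^{(I)}$ whose cokernel is $Q\otimes_AM$, and $\tau_M$ is compatible with the two projections. So $\tau_M$ is an isomorphism. For $M=A$ it is the multiplication $Q\otimes_AA\to Q$, so $Q$ is right firm; it is left firm because $Q=\Phi(A)\in\mathfrak M(B)$. Likewise $\Psi\cong P\otimes_B-$ with $P=\Psi(B)$ firm on both sides.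

**Proof of (b), step 2: the isomorphisms $\alpha,\beta$ and (5).** Now let $\Phi=Q\otimes_A-$, $\Psi=P\otimes_B-$, and choose $\eta:1\to\Psi\Phi$, $\varepsilon:\Phi\Psi\to1$ forming an adjoint equivalence. Put $\alpha=\eta_A^{-1}:P\otimes_BQ=P\otimes_BQ\otimes_AA\to A$ and $\beta=\varepsilon_B:Q\otimes_AP=Q\otimes_AP\otimes_BB\to B$. They are left linear, and right linear by naturality with respect to the right multiplications $r_a$, $r_b$. Naturality with respect to $r_m$ gives $\eta_M^{-1}(p\otimes q\otimes am)=\alpha(p\otimes qa)m=\alpha(p\otimes q)am$; as $M=AM$,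
$$\eta_M^{-1}(p\otimes q\otimes m)=\alpha(p\otimes q)m,\qquad\varepsilon_N(q\otimes p\otimes n)=\beta(q\otimes p)n,\tag{6}$$
the second by the same argument. The triangle identity $\varepsilon_{\Phi M}=\Phi(\eta_M^{-1})$ says $\beta(q\otimes p)q'\otimes m=q\otimes\alpha(p\otimes q')m$ in $Q\otimes_AM$. For $M=A$ this reads $\beta(q\otimes p)q'a=q\,\alpha(p\otimes q')a=q\,\alpha(p\otimes q'a)$, and since $Q=QA$ it is the second identity of (5). The other triangle identity $\eta_{\Psi N}^{-1}=\Psi(\varepsilon_N)$ for $N=B$ gives $\alpha(p\otimes q)p'b=p\,\beta(q\otimes p'b)$, which is the first one because $P=PB$.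

**Proof of (c).** For any context, define $\eta,\varepsilon$ by (6); these are isomorphisms, and (5) gives the triangle identities, so $Q\otimes_A-$ is left adjoint to $P\otimes_B-$. A natural transformation $t:Q\otimes_A-\to Q'\otimes_A-$ equals $u\otimes1$, where $u:Q\to Q'$ is its value at $A$: naturality for $r_a$ makes $u$ a bimodule map, and naturality for $r_m$ gives $t_M(q\otimes am)=u(q)\otimes am$. The same holds for $P$. So an isomorphism $Q\otimes_A-\cong Q'\otimes_A-$ is given by a bimodule isomorphism $u$, and uniqueness of right adjoints together with their units and counits gives a bimodule isomorphism $w:P\to P'$ with $\alpha'(w\otimes u)=\alpha$ and $\beta'(u\otimes w)=\beta$. $\square$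

## 4. Morita invariance of $K_n$: statements and inputs

From now on $K$ is nonconnective algebraic $K$-theory and $K_n(A)=\ker(K_n(\tilde A)\to K_n(\mathbb Z))$ for all $n\in\mathbb Z$. For $n\ge0$ this is the group of Section 1.

**Theorem 4.1.** Let $n\in\mathbb Z$. There is an assignment, to each equivalence $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ between h-unital rings, of an isomorphism $\varphi_n(\Phi):K_n(A)\to K_n(B)$, depending only on the isomorphism class of $\Phi$, with $\varphi(\Phi'\Phi)=\varphi(\Phi')\varphi(\Phi)$ and $\varphi(\mathrm{id})=\mathrm{id}$. Moreover: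

1. For every Morita context belonging to $\Phi$, with ring $C$: $i_{A*}=i_{B*}\circ\varphi_n(\Phi):K_n(A)\to K_n(C)$.
2. If $C$ is h-unital, then $i_{A*},i_{B*}$ are isomorphisms, so $\varphi_n(\Phi)=i_{B*}^{-1}i_{A*}$.
3. If a ring homomorphism $f:A\to B$ between h-unital rings is such that restriction $f^*$ maps $\mathfrak M(B)$ to $\mathfrak M(A)$ and is an equivalence, then $f_*=\varphi_n((f^*)^{-1})$. In particular $f_*$ is an isomorphism.

**Theorem 4.2.** Let $0\le m<\infty$. For rings in $\mathcal H_m$ and $n\le m$ there are functorial isomorphisms $\varphi_n(\Phi)$ as in Theorem 4.1. If $m\ge1$, then (1)–(3) hold for $n\le m$ with "h-unital" replaced by "in $\mathcal H_m$". For $m=1$ the ring $C$ is automatically in $\mathcal H_1$, so $\varphi_1=i_{B*}^{-1}i_{A*}$ on $K_1$ of firm rings. Moreover every idempotent ring $A$ receives a surjective ring homomorphism $f:B\to A$ with $B$ left flat (hence h-unital) and $f^*:\mathfrak M(A)\to\mathfrak M(B)$ an equivalence; if $A\in\mathcal H_m$, any of the maps $f$ constructed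 from covers in Section 8 induces an isomorphism on $K_n$ for $n\le m$ and a surjection on $K_{m+1}$.

**Theorem 4.3.** For every $r\ge1$ there are a commutative ring $A$ with $\mathrm{Tor}_i^{\tilde A}(\mathbb Z,A)=0$ for $i<r$ and $\mathrm{Tor}_r^{\tilde A}(\mathbb Z,A)\cong\mathbb Z$, and a surjection $f:B\to A$ with $B$ left flat and $f^*:\mathfrak M(A)\to\mathfrak M(B)$ an equivalence, such that $f_*:K_r(B)\to K_r(A)$ is not injective.

**Theorem 4.4.** Theorem 4.1 holds with $K$ replaced by any localizing invariant $E$ of small stable $\infty$-categories (in the sense of Blumberg–Gepner–Tabuada), with $E_n(A):=\ker(\pi_nE(\tilde A)\to\pi_nE(\mathbb Z))$.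

For a unital ring or an $E_1$-ring $S$, $D(S)$ is the stable $\infty$-category of left $S$-modules (complexes, if $S$ is a ring), and $\mathrm{Perf}(S)=D(S)^\omega$ its compact objects. An $E_1$-ring is a homotopy coherent version of an associative ring; examples are ordinary rings, endomorphism objects in stable $\infty$-categories, and the $E_1$-ring of a simplicial ring. It is connective if $\pi_i=0$ for $i<0$. We use the following published facts.

**(K1)** Nonconnective $K$-theory is a localizing invariant: it sends sequences of small stable $\infty$-categories that are exact up to idempotent completion to fiber sequences, and on $\mathrm{Perf}(R)$, $R$ a unital ring, it gives Quillen's $K_n(R)$ for $n\ge0$ (Blumberg–Gepner–Tabuada, *Geom. Topol.* 17 (2013), §9; Schlichting, *Math. Z.* 253 (2006)). Thomason–Neeman (Neeman, *Ann. Sci. ENS* 25 (1992)): if $\mathcal T$ is compactly generated and $\mathcal S\subset\mathcal T$ is the localizing subcategory generated by a set of compact objects of $\mathcal T$, then $\mathcal S^\omega=\mathcal S\cap\mathcal T^\omega$,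 and $(\mathcal T/\mathcal S)^\omega$ is the idempotent completion of $\mathcal T^\omega/\mathcal S^\omega$. A stable presentable category with a compact generator is the category of modules over its endomorphism ring (Schwede–Shipley, *Topology* 42 (2003)).

**(K2)** (only for Theorem 4.2) If $L\to R$ is a map of connective $E_1$-rings whose fiber has $\pi_i=0$ for $i\le m$, $m\ge0$, then $K_n(L)\to K_n(R)$ is bijective for $n\le m+1$ and surjective for $n=m+2$ (Waldhausen, *Algebraic K-theory of topological spaces I*, Prop. 1.1; Land–Tamme, *Ann. of Math.* 190 (2019), Lemma 2.4).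

**(K3)** (only for Theorem 4.3) For a simplicial ring $R_\bullet$ and $n\ge1$, $K_n$ of the associated $E_1$-ring is naturally $\pi_n(B\widehat{GL}(R_\bullet)^+)$, where $\widehat{GL}$ consists of the matrices invertible over $\pi_0$ (Waldhausen; Blumberg–Gepner–Tabuada).

For unital rings $R,S$, an $S$-$R$-bimodule $X$ that is finitely generated projective over $S$ induces $X\otimes_R-:K_n(R)\to K_n(S)$ (on $\mathrm{Perf}$, the derived tensor product). This map is additive in $X$, depends only on the isomorphism class of $X$, and is compatible with composition. A ring homomorphism $R\to S$ induces the map of $X=S$.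

## 5. Corner sequences for Peirce rings

Formula (2) used idempotents $e_1,e_2$. We adjoin them to the context ring and measure by $K$-theory what a corner misses.

**Lemma 5.1.** Let $S$ be a unital ring and $e=e^2\in S$. There are a connective $E_1$-ring $L$ and a map $S\to L$ with $L\otimes_SSe=0$, with an underlying cofiber sequence
$$Se\otimes_{eSe}^{\mathbf L}eS\to S\to L\tag{7}$$
(so $\pi_0L=S/SeS$), and a fiber sequence $K(eSe)\xrightarrow{Se\otimes-}K(S)\to K(L)$.

**Proof, step 1: $D(eSe)$ sits inside $D(S)$.** The functor $G=Se\otimes_{eSe}^{\mathbf L}-:D(eSe)\to D(S)$ has right adjoint $X\mapsto eX$, and the unit $N\to e(Se\otimes^{\mathbf L}_{eSe}N)=eSe\otimes^{\mathbf L}_{eSe}N=N$ is an equivalence. So $G$ is fully faithful; it preserves colimits and sends $eSe$ to the compact object $Se$. Its image is the localizing subcategory $\mathrm{Loc}(Se)$.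

**Step 2: the quotient is a module category.** Let $q:D(S)\to\mathcal Q=D(S)/\mathrm{Loc}(Se)$, with fully faithful right adjoint $q_*$. By step 1,
$$q_*qX=\mathrm{cofib}(Se\otimes_{eSe}^{\mathbf L}eX\to X),$$
which commutes with colimits in $X$. Since $q$ does too and $qq_*=1$, we get $q_*\,\mathrm{colim}\,Y_i=q_*q\,\mathrm{colim}\,q_*Y_i=\mathrm{colim}\,q_*Y_i$, so $q_*$ preserves colimits. From $\mathrm{Map}(qS[i],Y)=\mathrm{Map}(S[i],q_*Y)$ it follows that $qS$ is compact, and that it generates: if these vanish for all $i$, then $q_*Y=0$ and $Y=0$. By Schwede–Shipley $\mathcal Q=D(L)$ with $L=\mathrm{End}(qS)^{op}$, whose underlying object is $q_*qS$; this is (7). The functor $q$ is base change along $S\to L$, and $q(Se)=0$ says $L\otimes_SSe=0$. The first two terms of (7) are connective, so $L$ is connective, and $\pi_0L=S/SeS$.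

**Step 3: $K$-theory.** By Thomason–Neeman, $\mathrm{Perf}(eSe)\to\mathrm{Perf}(S)\to\mathrm{Perf}(L)$ is exact up to idempotent completion; apply (K1). $\square$

**Definition 5.2.** Let $I$ be a finite set. A *Peirce ring* over $I$ is a ring $C=\bigoplus_{i,j\in I}C_{ij}$ with $C_{ij}C_{jk}\subset C_{ik}$ and $C_{ij}C_{lk}=0$ for $j\ne l$. Put $C^+=C\oplus\bigoplus_i\mathbb Ze_i$, the unital ring in which the $e_i$ are the evident orthogonal idempotents with $\sum e_i=1$.

For example, $M_I(R)$ with $C_{ij}=RE_{ij}$, and every context ring with $I=\{1,2\}$, are Peirce rings. We have $e_iC^+e_i=\widetilde{C_{ii}}$ and $e_iC^+e_j=C_{ij}$ for $i\ne j$. Let $p_i:C^+\to\mathbb Z$ be the ring homomorphism with kernel $C\oplus\bigoplus_{j\ne i}\mathbb Ze_j$, and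
$$K_n'(C)=\ker\big((p_i)_i:K_n(C^+)\to K_n(\mathbb Z)^I\big),\qquad v_i=C^+e_i\otimes_{\widetilde{C_{ii}}}-:K_n(\widetilde{C_{ii}})\to K_n(C^+).$$
Base change of $C^+e_i$ along $p_j$ is $\mathbb Z\,p_j(e_i)$. So $p_iv_i$ is the augmentation $K_n(\widetilde{C_{ii}})\to K_n(\mathbb Z)$, and $p_jv_i=0$ for $j\ne i$. Hence $v_i$ maps $K_n(C_{ii})$ to $K_n'(C)$.

If $I=\{1,2\}$, $C_{11},C_{22}$ are firm, $P=C_{12}$ and $Q=C_{21}$ are firm on both sides, and the multiplications $P\otimes_{C_{22}}Q\to C_{11}$, $Q\otimes_{C_{11}}P\to C_{22}$ are isomorphisms, then these data form a context with context ring $C$: bilinearity, balancedness and (5) are instances of associativity of $C$.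

**Lemma 5.3.** Let $C$ be a Peirce ring over $I$ and $i\in I$.

(a) Suppose

$(*_i)$: for all $j,k\ne i$, multiplication $C_{ji}\otimes^{\mathbf L}_{\widetilde{C_{ii}}}C_{ik}\to C_{jk}$ is an isomorphism (the higher Tors vanish and multiplication on $\otimes$ is bijective).

Then $K_n(C^+)=v_i(K_n(\widetilde{C_{ii}}))\oplus\bigoplus_{j\ne i}C^+e_j\otimes_{\mathbb Z}K_n(\mathbb Z)$, $v_i$ is injective, and $v_i:K_n(C_{ii})\to K_n'(C)$ is an isomorphism, for all $n$.

(b) The composite $K_n(C_{ii})\to K_n(C)\xrightarrow{\rho}K'_n(C)$ of the maps induced by $C_{ii}\subset C$ and $\tilde C\subset C^+$ equals $v_i$.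

(c) For $I_0\subset I$ with block $C_{I_0}=\bigoplus_{i,j\in I_0}C_{ij}$ and $e=\sum_{I_0}e_i$, the map $C^+e\otimes_{C^+_{I_0}}-$ sends $K_n'(C_{I_0})$ to $K'_n(C)$ and is compatible with the $v_i$, $i\in I_0$.

(d) Let $R$ be unital and $h:C\to M_I(R)$ a ring homomorphism with $h(C_{ij})\subset RE_{ij}$; extend it to a unital homomorphism on $C^+$ by $e_i\mapsto E_{ii}$. The resulting $\theta:K_n(C^+)\to K_n(M_I(R))\cong K_n(R)$ satisfies $\theta v_i=(h_{ii})_*:K_n(\widetilde{C_{ii}})\to K_n(R)$.

(e) In the situation of (d), the composite $K_n(C_{ii})\to K_n(C)\to K_n(M_I(R))\cong K_n(R)$ is the restriction of $(h_{ii})_*$.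

**Proof of (a).** Apply Lemma 5.1 with $S=C^+$, $e=e_i$, and look at the $(j,k)$-component $e_jC^+e_i\otimes^{\mathbf L}_{\widetilde{C_{ii}}}e_iC^+e_k\to e_jC^+e_k$ of the first map in (7). It is an isomorphism if $j=i$ or $k=i$. Otherwise, by $(*_i)$, it is the inclusion $C_{jk}\subset e_jC^+e_k$, with cokernel $\mathbb Z$ if $j=k$ and $0$ if not. So $L=\pi_0L=\mathbb Z^{I\setminus i}$, and $K_n(C^+)\to K_n(L)=K_n(\mathbb Z)^{I\setminus i}$ is $(p_j)_{j\ne i}$. It is split by the maps $C^+e_j\otimes_{\mathbb Z}-$. The long exact sequence therefore breaks into split exact sequences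
$$0\to K_n(\widetilde{C_{ii}})\xrightarrow{v_i}K_n(C^+)\to K_n(\mathbb Z)^{I\setminus i}\to0 .$$
An element $v_i(x)+\sum_{j\ne i}C^+e_j\otimes y_j$ has $p_j$-image $y_j$ for $j\ne i$ and $p_i$-image the augmentation of $x$. So $K_n'(C)=v_i(K_n(C_{ii}))$.

**Proof of (b).** For $c\in C_{ii}$ and $j\ne i$ we have $e_jc=0$. So, as a $C^+$-$\widetilde{C_{ii}}$-bimodule via $\widetilde{C_{ii}}\to\tilde C\to C^+$, $C^+=C^+e_i\oplus\bigoplus_{j\ne i}C^+e_j$, with $C_{ii}$ acting by $0$ on $C^+e_j$, $j\ne i$. The induced map on $K_n$ is $v_i$ plus maps that factor through the augmentation, and these vanish on $K_n(C_{ii})$. The image of $\rho$ lies in $K_n'(C)$ because each $p_i$ restricts to the augmentation of $\tilde C$.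

**Proof of (c).** We have $eC^+e=C^+_{I_0}$ and $C^+e\otimes_{C_{I_0}^+}C_{I_0}^+e_i=C^+e_i$, which gives compatibility with $v_i$. Base change of $C^+e$ along $p_j$ is $\mathbb Z$ with $C^+_{I_0}$ acting through $p_j$ if $j\in I_0$, and $0$ otherwise; so $K'_n$ goes to $K'_n$.

**Proof of (d).** $M_I(R)\otimes_{C^+}C^+e_i=M_I(R)E_{ii}\cong R^I\otimes_RR$, with $\widetilde{C_{ii}}$ acting on the right through $h_{ii}:\widetilde{C_{ii}}\to R$; and $K_n(R)\cong K_n(M_I(R))$ is $R^I\otimes_R-$ (columns), independently of $i$.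

**Proof of (e).** The homomorphism $\tilde C\to M_I(R)$ factors through $C^+$; combine (b) and (d). $\square$

## 6. Contexts with one unital corner, and the groups $\mathrm{Tor}_i^{\tilde A}(Q,P)$

For a context ring with $C_{11}=A$, $C_{12}=P$, $C_{21}=Q$, $C_{22}=B$, condition $(*_1)$ reads $Q\otimes^{\mathbf L}_{\tilde A}P\cong B$ and $(*_2)$ reads $P\otimes^{\mathbf L}_{\tilde B}Q\cong A$. If both hold, $v_2^{-1}v_1$ is an isomorphism $K_n(A)\cong K_n(B)$, just as in (2). The context gives the statements in degree $0$, so what we need is the vanishing of higher Tors. The natural attempt is to deduce it from h-unitality of $A$ and $B$. With one unit present this works.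

**Proposition 6.1.** If $A$ is unital and $B$ is h-unital, then $(*_1)$ and $(*_2)$ hold for every context between them.

**Proof, step 1: reduce $P,Q$ to $B$.** Write $1=\sum_{s=1}^d\alpha(p_s\otimes q_s)$. The right $B$-linear maps $P\to B^d$, $p\mapsto(\beta(q_s\otimes p))_s$, and $B^d\to P$, $(b_s)\mapsto\sum p_sb_s$, compose to $p\mapsto\sum p_s\beta(q_s\otimes p)=\sum\alpha(p_s\otimes q_s)p=p$. So $P$ is a direct summand of $B^d$ as a right $B$-module. Similarly $q\mapsto(\beta(q\otimes p_s))_s$ and $(b_s)\mapsto\sum b_sq_s$ make $Q$ a direct summand of $B^d$ as a left $B$-module.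

**Step 2: $(*_2)$.** For $i\ge1$, $\mathrm{Tor}_i^{\tilde B}(P,Q)$ is a summand of a sum of copies of $\mathrm{Tor}_i^{\tilde B}(B,B)\cong\mathrm{Tor}_{i+1}^{\tilde B}(\mathbb Z,B)=0$.

**Step 3: $(*_1)$.** Let $X=Q\otimes_{\tilde A}^{\mathbf L}P\in D(\tilde B)$, so $H_0X=B$, and let $Y\to X\to B$ be the fiber sequence of truncation; then $H_iY=\mathrm{Tor}_i^{\tilde A}(Q,P)$ for $i\ge1$ and $H_iY=0$ otherwise. By step 1 and h-unitality, $\mathbb Z\otimes_{\tilde B}^{\mathbf L}Q=0$, so $\mathbb Z\otimes_{\tilde B}^{\mathbf L}X=0$; also $\mathbb Z\otimes^{\mathbf L}_{\tilde B}B=0$. Hence $\mathbb Z\otimes_{\tilde B}^{\mathbf L}Y=0$. Suppose $Y\ne0$, and let $T=H_iY\neq 0$ be its lowest homology. Then $0=H_i(\mathbb Z\otimes_{\tilde B}^{\mathbf L}Y)=T/BT$. On the other hand left multiplication by $\beta(q\otimes p)$ on $Q$ is $q'\mapsto q\,\alpha(p\otimes q')$, which factors as $Q\to A\to Q$ through right $A$-linear maps. So on $T=\mathrm{Tor}_i^{\tilde A}(Q,P)$ it factors through $\mathrm{Tor}_i^{\tilde A}(A,P)$, which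 is $0$ because $A$ is unital, hence projective over $\tilde A$. As $\beta$ is onto, $BT=0$ and $T=T/BT=0$, a contradiction. $\square$

**Example 6.2 (a firm ring that is not h-unital).** Let $k=\mathbb Z/4$, $P=Q=k\oplus\mathbb Z/2$, $\langle(a,x),(b,y)\rangle=ab\in k$, and $B=Q\otimes_kP$ with $(q\otimes p)(q'\otimes p')=q\langle p,q'\rangle\otimes p'$. It acts by $(q\otimes p)q'=q\langle p,q'\rangle$ and $p'(q\otimes p)=\langle p',q\rangle p$. With $p_0=q_0=(1,0)$ we have $p=p_0(q_0\otimes p)$, so $p\otimes q=p_0(q_0\otimes p)\otimes q=p_0\otimes q_0\langle p,q\rangle$ in $P\otimes_BQ$; hence $\alpha:P\otimes_BQ\to k$ is bijective. Then $B\otimes_BQ=Q\otimes_k(P\otimes_BQ)=Q$, and in the same way $P$ is right $B$-firm and $B$ is a firm ring. This is a context between $k$ and $B$ with $\mathrm{Tor}_1^{\tilde k}(Q,P)=\mathrm{Tor}_1^{\mathbb Z/4}(\mathbb Z/2,\mathbb Z/2)=\mathbb Z/2$, so $(*_1)$ fails. Here $e=q_0\otimes p_0$ is idempotent and $Q\cong Be=\tilde Be$ is projective with $\mathbb Z\otimes_{\tilde B}Q=0$, so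 with $X,Y$ as in step 3 again $\mathbb Z\otimes^{\mathbf L}_{\tilde B}X=0$ and $BH_1Y=0$. Therefore $\mathrm{Tor}_2^{\tilde B}(\mathbb Z,B)=H_1(\mathbb Z\otimes^{\mathbf L}_{\tilde B}Y)=H_1Y=\mathbb Z/2$: the ring $B$ is in $\mathcal H_1$ but not in $\mathcal H_2$.

Where does the attempt stop when neither ring has a unit? Step 1 is gone. In step 3, the intermediate group is $\mathrm{Tor}_i^{\tilde A}(A,P)\cong\mathrm{Tor}_{i+1}^{\tilde A}(\mathbb Z,P)$ for $i\ge1$. Our hypotheses speak about $\mathrm{Tor}^{\tilde A}(\mathbb Z,A)$ and $\mathrm{Tor}^{\tilde B}(\mathbb Z,B)$; about $P$ we know only that it is firm, and by Example 2.5 a firm module over an h-unital ring can have nonzero $\mathrm{Tor}_2^{\tilde A}(\mathbb Z,-)$.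

The way around has two parts. There is a class of rings, the left flat ones, for which $P$ is *automatically* flat in every context; there the corner argument works. And every idempotent ring $A$ is the target of a homomorphism from a left flat ring, for which one auxiliary context contains only the modules $A$ and $F$ with $F$ flat firm; there the higher Tors that occur are those of $A$ itself, which is exactly what h-unitality controls.

## 7. Flat firm modules and left flat rings

**Lemma 7.1.** Let $A=A^2$ and $M=AM$. There is a surjection $T\to M$ with $T$ flat firm.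

**Proof.** Given $x\in M$, set $x_0=x$, $n_0=1$, and inductively write $x_{i-1}=a_ix_i$ with $x_i\in M^{n_i}$ a column and $a_i$ an $n_{i-1}\times n_i$ matrix over $A$; this is possible since $M=AM$. Let $T_x=\varinjlim(\tilde A^{n_0}\to\tilde A^{n_1}\to\cdots)$ (rows), with transition maps $v\mapsto va_i$. It is flat, and $T_x/AT_x=\varinjlim(\mathbb Z^{n_i},0)=0$. The maps $v\mapsto vx_i$ are compatible, as $va_ix_i=vx_{i-1}$, and give $T_x\to M$ with $x$ in the image. Put $T=\bigoplus_xT_x$. $\square$

The next lemma is what makes $P$ flat. It is stated with weak hypotheses because it is used twice.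

**Lemma 7.2.** Let $A$ be idempotent, $B$ a ring, $P$ an $A$-$B$-bimodule, $Q$ a $B$-$A$-bimodule, $\alpha:P\otimes_BQ\to A$ a surjective bimodule map and $\beta:Q\otimes_AP\to B$ a bimodule map, with $q\,\alpha(p\otimes q')=\beta(q\otimes p)q'$. If $T$ is a flat firm $A$-module, then $Q\otimes_AT$ is flat over $\tilde B$.

**Proof.** Let $N\hookrightarrow N'$ be right $\tilde B$-modules and $K=\ker(N\otimes_BQ\to N'\otimes_BQ)$. As $T$ is flat, $\ker(N\otimes_BQ\otimes_AT\to N'\otimes_BQ\otimes_AT)=K\otimes_AT$. Since $T=AT$, it suffices to show $KA=0$; as $\alpha$ is surjective, take $x=\sum n_i\otimes q_i\in K$ and compute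
$$x\,\alpha(p\otimes q)=\sum n_i\otimes\beta(q_i\otimes p)q=\Big(\sum n_i\beta(q_i\otimes p)\Big)\otimes q .$$
The element $\sum n_i\beta(q_i\otimes p)\in N$ is the image of $x$ under $N\otimes_BQ\to N$, $n\otimes q'\mapsto n\beta(q'\otimes p)$, which is well defined since $\beta$ is left $B$-linear, and natural in $N$. Its image in $N'$ is $0$, because $x\mapsto0$ in $N'\otimes_BQ$; as $N\to N'$ is injective, it is $0$. $\square$

**Corollary 7.3.** Given a context $(P,Q,\alpha,\beta)$ and $T$ flat firm over $B$ (resp. $A$), $P\otimes_BT$ (resp. $Q\otimes_AT$) is flat firm over $A$ (resp. $B$). In particular, if $A,B$ are left flat, then $P=P\otimes_BB$ is flat firm as a left $A$-module, and $Q=Q\otimes_AA$ as a left $B$-module.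

**Proof.** Flatness is Lemma 7.2, with the roles of $A$ and $B$ exchanged for $P$. And $A(P\otimes_BT)=P\otimes_BT$ because $AP=P$; similarly for $Q$. $\square$

**The isomorphism for left flat rings.** Let $A,B$ be left flat and let $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ have context $(P,Q,\alpha,\beta)$ with ring $C$. By Corollary 7.3 $P$ is left $A$-flat, so $Q\otimes_{\tilde A}^{\mathbf L}P=Q\otimes_AP\cong B$, which is $(*_1)$. Symmetrically $(*_2)$ holds. By Lemma 5.3(a) we may define
$$\varphi(\Phi)=v_2^{-1}v_1:K_n(A)\xrightarrow{\cong}K_n'(C)\xleftarrow{\cong}K_n(B).\tag{8}$$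
By Lemma 3.3(c) this depends only on the isomorphism class of $\Phi$, and any context belonging to $\Phi$ may be used.

**Proposition 7.4.** For left flat rings, $\varphi(\Phi'\Phi)=\varphi(\Phi')\varphi(\Phi)$ and $\varphi(\mathrm{id})=\mathrm{id}$.

**Proof, step 1: one ring containing all three contexts.** Let $\Phi:\mathfrak M(A_1)\to\mathfrak M(A_2)$ and $\Phi':\mathfrak M(A_2)\to\mathfrak M(A_3)$. From contexts of $\Phi$ and $\Phi'$ we get $A_i$-$A_2$-bimodules $U_i$ and $A_2$-$A_i$-bimodules $V_i$ (with $U_2=V_2=A_2$), firm on both sides, and bimodule isomorphisms $\mu_i:V_i\otimes_{A_i}U_i\to A_2$, $\nu_i:U_i\otimes_{A_2}V_i\to A_i$ with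
$$\nu_i(u\otimes v)u'=u\,\mu_i(v\otimes u'),\qquad v\,\nu_i(u\otimes v')=\mu_i(v\otimes u)v',$$
such that $\Phi\cong V_1\otimes_{A_1}-$ and $\Phi'\cong U_3\otimes_{A_2}-$; here $\mu_2,\nu_2$ are multiplication. (For $i=1$ take $U_1=P$, $V_1=Q$, $\mu_1=\beta$, $\nu_1=\alpha$; for $i=3$ take $U_3=Q'$, $V_3=P'$, $\mu_3=\alpha'$, $\nu_3=\beta'$.) Let $C_{ij}=U_i\otimes_{A_2}V_j$ and
$$(u\otimes v)(u'\otimes v')=u\otimes\mu_j(v\otimes u')v'\qquad(u\otimes v\in C_{ij},\ u'\otimes v'\in C_{jk}).$$
This is well defined as $\mu_j$ is $A_2$-bilinear, and associative, as both products of three elements equal $u\otimes\mu_j(v\otimes u')\mu_k(v'\otimes u'')v''$. So $C=\bigoplus C_{ij}$ is a Peirce ring over $\{1,2,3\}$.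

**Step 2: its blocks are the three contexts.** First, $\nu_i:C_{ii}\to A_i$ is a ring isomorphism:
$$\nu_i(u\mu_i(v\otimes u')\otimes v')=\nu_i(\nu_i(u\otimes v)u'\otimes v')=\nu_i(u\otimes v)\nu_i(u'\otimes v').$$
It is compatible with the actions on the $C_{ij}$: if $u\otimes v\in C_{ii}$, then $(u\otimes v)(u'\otimes v')=u\mu_i(v\otimes u')\otimes v'=\nu_i(u\otimes v)u'\otimes v'$; if $u'\otimes v'\in C_{jj}$, then $(u\otimes v)(u'\otimes v')=u\otimes v\,\nu_j(u'\otimes v')$. Next, $C_{ij}\otimes_{A_j}C_{jk}\to C_{ik}$ is an isomorphism, being induced by $\mu_j$ followed by $A_2\otimes_{A_2}V_k\cong V_k$. Finally $C_{ij}$ is firm over $A_i$ and over $A_j$, because $U_i$ and $V_j$ are. So the block $\{i,j\}$ is a context ring belonging to $C_{ji}\otimes_{A_i}-=U_j\otimes_{A_2}V_i\otimes_{A_i}-$, and the blocks $\{1,2\},\{2,3\},\{1,3\}$ belong to $\Phi,\Phi',\Phi'\Phi$.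

**Step 3: compare in $K_n'(C)$.** By Corollary 7.3 each $C_{3k}$ is left $A_3$-flat, so $(*_3)$ holds and $v_3$ is an isomorphism onto $K_n'(C)$. By (8) for the three blocks and Lemma 5.3(c), in $K'_n(C)$
$$v_1=v_2\varphi(\Phi),\qquad v_2=v_3\varphi(\Phi'),\qquad v_1=v_3\varphi(\Phi'\Phi).$$
Hence $\varphi(\Phi'\Phi)=\varphi(\Phi')\varphi(\Phi)$. Then $\varphi(\mathrm{id})^2=\varphi(\mathrm{id})$ with $\varphi(\mathrm{id})$ invertible, so $\varphi(\mathrm{id})=\mathrm{id}$. $\square$

Property (1) of Theorem 4.1 concerns $K_n(C)$ and not $K_n'(C)$. The next lemma closes this difference for left flat rings.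

**Lemma 7.5.** For a context between left flat $A_1,B_1$ belonging to $\Phi$, with ring $C_1$ and bimodules $P_1,Q_1$, the map $\rho:K_n(C_1)\to K'_n(C_1)$ is an isomorphism, and $i_{A_1*}=i_{B_1*}\varphi(\Phi)$ in $K_n(C_1)$.

**Proof.** To see that $i_{A_1*}:K_n(A_1)\to K_n(C_1)$ is onto, let $D\subset M_2(C_1)$ be the Peirce ring with $D_{11}=A_1$, $D_{12}=A_1\oplus P_1$ (first row of $C_1$), $D_{21}=A_1\oplus Q_1$ (first column), $D_{22}=C_1$. Condition $(*_1)$ for $D$ asks, over $\tilde A_1$, for $A_1\otimes^{\mathbf L}A_1\cong A_1$, $A_1\otimes^{\mathbf L}P_1\cong P_1$, $Q_1\otimes^{\mathbf L}A_1\cong Q_1$ and $Q_1\otimes^{\mathbf L}P_1\cong B_1$. All hold, as $A_1,P_1$ are flat firm left modules, $Q_1$ is right firm, and $\beta$ is an isomorphism. So $v_1^D:K_n(A_1)\to K_n'(D)$ is an isomorphism. Lemma 5.3(d) for $D\subset M_2(\tilde C_1)$ gives $\theta v_1^D=i_{A_1*}$ on $K_n(A_1)$ and $\theta v_2^D=\mathrm{id}$ on $K_n(C_1)$. So $\mathrm{id}=\theta v_2^D=i_{A_1*}\circ(v_1^D)^{-1}v_2^D$, and $i_{A_1*}$ is onto.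 By Lemma 5.3(b), $\rho\,i_{A_1*}=v_1^{C_1}$, which is bijective. So $i_{A_1*}$ is bijective, hence so is $\rho$. Finally $\rho\,i_{A_1*}=v_1=v_2\varphi(\Phi)=\rho\,i_{B_1*}\varphi(\Phi)$. $\square$

## 8. Covers: a left flat ring above every idempotent ring

**Lemma 8.1 (twisted product).** If $C$ is a ring, $X$ a $C$-module and $h:X\to C$ is $C$-linear, then $x\cdot y:=h(x)y$ is an associative product on $X$, and $h$ is a ring homomorphism.

**Proof.** $h(x\cdot y)=h(h(x)y)=h(x)h(y)$, so $(x\cdot y)\cdot z=h(x)h(y)z=x\cdot(y\cdot z)$. $\square$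

**Definition 8.2.** Let $A$ be idempotent. A *cover* is a surjective $A$-linear map $f:F\to A$ with $F$ flat firm. $F_f$ is the ring $F$ with product $x\cdot y=f(x)y$. By Lemma 7.1 (with $M=A$) covers exist, and by Lemma 8.1 $f:F_f\to A$ is a surjective ring homomorphism.

For example, if $A$ is unital, $F=A^2$ and $f(x,y)=x$, then $(x,y)\cdot(x',y')=(xx',xy')$, and $F_f$ is the ring of matrices $\begin{pmatrix}x&y\\0&0\end{pmatrix}$. If $A$ is left flat, $\mathrm{id}:A\to A$ is a cover with $F_f=A$.

**Lemma 8.3.** Let $f:F\to A$ be a cover and $B=F_f$.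

(a) A flat firm $A$-module is, via $f$, a flat firm $B$-module. In particular $B$ is left flat.

(b) Let $M$ be an $A$-module, $j\ge0$, and $\mathrm{Tor}_i^{\tilde A}(\mathbb Z,M)=0$ for $i<j$. Then $\mathrm{Tor}_i^{\tilde B}(\mathbb Z,M)=0$ for $i<j$, and $\mathrm{Tor}_j^{\tilde B}(\mathbb Z,M)\cong\mathrm{Tor}_j^{\tilde A}(\mathbb Z,M)$.

(c) $f^*:\mathfrak M(A)\to\mathfrak M(B)$ is well defined and an equivalence, with quasi-inverse $F\otimes_B-$.

**Proof of (a).** Apply Lemma 7.2 with $Q=A$ (left $B$-action via $f$), $P=F$ (right $B$-action $y\cdot b=f(y)b$, which commutes with the left $A$-action as $f(ay)b=af(y)b$), $\alpha(y\otimes a)=f(y)a$ and $\beta(a\otimes y)=ay$. The map $\alpha$ is balanced, since $f(f(y)b)a=f(y)f(b)a$; it is $A$-bilinear, and surjective as $A^2=A$. The map $\beta$ is balanced over $A$, left $B$-linear since $f(b)a\,y=b\cdot(ay)$, and right $B$-linear since $(ay)\cdot b=f(ay)b=a\,f(y)b$. Finally $a\,\alpha(y\otimes a')=af(y)a'=f(ay)a'=\beta(a\otimes y)a'$. So for $T$ flat firm over $A$,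 $T=A\otimes_AT$ is flat over $\tilde B$, and $BT=f(F)T=AT=T$. For $T=F$: $f^*F$ is $B$ as a left $B$-module, so $B$ is flat and $B=B\cdot B$.

**Proof of (b).** Induction on $j$. For $j=0$: $M/AM=M/BM$ as $f$ is onto. For $j\ge1$: $M=AM=BM$, so $\mathrm{Tor}_0(\mathbb Z,M)=0$ over both rings. Choose $0\to M'\to T\to M\to0$ with $T$ flat firm over $A$, hence over $B$ by (a). As $\mathrm{Tor}_*(\mathbb Z,T)=0$ over both rings, $\mathrm{Tor}_i(\mathbb Z,M')\cong\mathrm{Tor}_{i+1}(\mathbb Z,M)$ for $i\ge0$ over both rings. Apply the case $j-1$ to $M'$.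

**Proof of (c).** If $M$ is $A$-firm, (b) with $j=2$ shows that $\mathrm{Tor}_0$ and $\mathrm{Tor}_1$ vanish over $\tilde B$, so $f^*M$ is $B$-firm. If $N\in\mathfrak M(B)$, then $F\otimes_BN$ is $A$-firm since $A\otimes_AF=F$, and $f^*(F\otimes_BN)=B\otimes_BN\cong N$. The natural map $F\otimes_Bf^*M\to M$, $y\otimes m\mapsto f(y)m$, is $A$-linear, and as a map of groups it is the isomorphism $B\otimes_Bf^*M\to f^*M$. $\square$

**Proposition 8.4.** Let $A$ be idempotent, $f:F\to A$ a cover, $B=F_f$. If $A$ is h-unital, $f_*:K_n(B)\to K_n(A)$ is an isomorphism for all $n\in\mathbb Z$. If $A\in\mathcal H_m$ with $m<\infty$, it is an isomorphism for $n\le m$ and surjective for $n=m+1$.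

**Proof, step 1: a Peirce ring with corners $A$ and $B$.** Let $C$ be the group of $2\times2$ matrices with $C_{i1}=A$ and $C_{i2}=F$; it is a left $M_2(A)$-module. Let $h:C\to M_2(A)$ be $\mathrm{id}$ on the first column and $f$ on the second; it is $M_2(A)$-linear. By Lemma 8.1, $X\cdot Y=h(X)Y$ makes $C$ a ring and $h$ a ring homomorphism, and $C$ is a Peirce ring since $h(C_{ij})\subset AE_{ij}$. Here $C_{11}=A$, $C_{22}=B$; $C_{12}=F$ is $B$ as a right $B$-module, and $C_{21}=A$ is a left $B$-module via $f$.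

**Step 2: express $f_*$ by $v_1,v_2$.** Condition $(*_1)$ holds: $C_{21}\otimes^{\mathbf L}_{\tilde A}C_{12}=A\otimes^{\mathbf L}_{\tilde A}F=A\otimes_AF=F$, as $F$ is flat firm. So $v_1:K_n(A)\cong K_n'(C)$. With $R=\tilde A$ in Lemma 5.3(d), $\theta v_1=\mathrm{id}$ on $K_n(A)$ and $\theta v_2=f_*$ on $K_n(B)$. So $\theta=v_1^{-1}$ on $K_n'(C)$, and
$$f_*=v_1^{-1}v_2:K_n(B)\to K_n'(C)\cong K_n(A).\tag{9}$$

**Step 3: measure $v_2$ by Tor groups of $A$.** Apply Lemma 5.1 with $S=C^+$, $e=e_2$; call the resulting $E_1$-ring $L_2$. Only the $(1,1)$-component of (7) contributes, so $L_2$ is the cofiber of $F\otimes_{\tilde B}^{\mathbf L}A\to\tilde A$, $y\otimes a\mapsto f(y)a$. The cofiber of $B\otimes_{\tilde B}^{\mathbf L}A\to A$ is $\mathbb Z\otimes_{\tilde B}^{\mathbf L}A$, and $\mathbb Z\otimes_{\tilde B}A=A/A^2=0$. As $\tilde A/A=\mathbb Z$,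
$$\pi_0L_2=\mathbb Z\ (\text{via }p_1),\qquad\pi_iL_2=\mathrm{Tor}_i^{\tilde B}(\mathbb Z,A)\quad(i\ge1).\tag{10}$$

**Step 4: h-unital $A$.** Lemma 8.3(b) gives $\mathrm{Tor}_i^{\tilde B}(\mathbb Z,A)=0$ for all $i$. Then $B\otimes_{\tilde B}^{\mathbf L}A\cong A$, which is $(*_2)$. So $v_2:K_n(B)\to K_n'(C)$ is an isomorphism by Lemma 5.3(a), and so is $f_*$ by (9).

**Step 5: $A\in\mathcal H_m$.** By Lemma 8.3(b), $\pi_iL_2=0$ for $1\le i\le m$. By (K2) applied to $L_2\to\pi_0L_2=\mathbb Z$, $K_n(L_2)\to K_n(\mathbb Z)$ is bijective for $n\le m+1$. The composite $K_n(C^+)\to K_n(L_2)\to K_n(\mathbb Z)$ is $p_1$, which is split surjective. In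
$$K_{n+1}(C^+)\to K_{n+1}(L_2)\to K_n(\tilde B)\xrightarrow{v_2}K_n(C^+)\to K_n(L_2)$$
we see: for $n\le m+1$ the image of $v_2$ is $\ker p_1$, and for $n\le m$ the map $K_{n+1}(C^+)\to K_{n+1}(L_2)$ is onto, so $v_2$ is injective. Since $p_2v_2$ is the augmentation, an element of $K_n'(C)$ of the form $v_2x$ has $x\in K_n(B)$. So $v_2:K_n(B)\to K_n'(C)$ is onto for $n\le m+1$ and bijective for $n\le m$. Use (9). $\square$

## 9. The canonical isomorphisms for rings in $\mathcal H_m$

Fix $m\in\{0,1,\dots,\infty\}$; consider rings in $\mathcal H_m$ and $n\le m$ (all $n\in\mathbb Z$ if $m=\infty$).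

**Step 1: definition of $\varphi$.** For $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ choose covers $f:F\to A$, $g:G\to B$ and set
$$\varphi(\Phi)=g_*\circ\varphi\big(g^*\,\Phi\,(f^*)^{-1}\big)\circ f_*^{-1}.\tag{11}$$
The middle term is (8) for the left flat rings $F_f,G_g$; $f_*,g_*$ are isomorphisms by Proposition 8.4, and $f^*,g^*$ are equivalences by Lemma 8.3(c).

**Step 2: independence of the covers.** We show, for two covers $f_i:F_i\to A$ with $B_i=(F_i)_{f_i}$, that
$$f_{1*}=f_{2*}\circ\varphi\big(f_2^*(f_1^*)^{-1}\big).\tag{12}$$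
This suffices: if $f,f'$ and $g,g'$ are covers of $A$ and $B$, Proposition 7.4 and (12) give
$$g'_*\,\varphi(g'^*\Phi(f'^*)^{-1})\,f'^{-1}_*=g'_*\,\varphi(g'^*(g^*)^{-1})\,\varphi(g^*\Phi(f^*)^{-1})\,\varphi(f^*(f'^*)^{-1})\,f'^{-1}_*=g_*\,\varphi(g^*\Phi(f^*)^{-1})\,f_*^{-1}.$$
To prove (12), let $C$ be the left $M_2(A)$-module of matrices with $C_{i1}=F_1$, $C_{i2}=F_2$, let $h:C\to M_2(A)$ be $f_j$ on column $j$, and give $C$ the product $h(X)Y$. It is a Peirce ring with $C_{11}=B_1$, $C_{22}=B_2$. It is a context ring, with $Q=C_{21}=F_1$, $P=C_{12}=F_2$. Indeed $Q$ is left $B_2$-firm by Lemma 8.3(a) for $f_2$, and right $B_1$-firm, being $B_1$ as a right $B_1$-module; likewise for $P$. The multiplication $P\otimes_{B_2}Q=B_2\otimes_{B_2}f_2^*F_1\to F_1=B_1$, $y\otimes x\mapsto f_2(y)x$, is an isomorphism as $f_2^*F_1$ is firm; symmetrically for the other one. The context belongs to $F_1\otimes_{B_1}-$ with $B_2$ acting through $f_2$, which is $f_2^*(f_1^*)^{-1}$ by Lemma 8.3(c). By Lemma 5.3(d) with $R=\tilde A$,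 $\theta v_i=f_{i*}$. Apply $\theta$ to $v_1=v_2\,\varphi(f_2^*(f_1^*)^{-1})$, which is (8).

**Step 3: functoriality.** Use the same cover of the middle ring in both factors of a composite. Then (11) and Proposition 7.4 give $\varphi(\Phi'\Phi)=\varphi(\Phi')\varphi(\Phi)$ and $\varphi(\mathrm{id})=\mathrm{id}$, and (11) depends only on the isomorphism class of $\Phi$. For left flat rings the covers $f=\mathrm{id}$, $g=\mathrm{id}$ show that (11) agrees with (8). This proves the part of Theorem 4.1 before (1)–(3) (with $m=\infty$) and the first sentence of Theorem 4.2. The last sentence of Theorem 4.2 is Lemma 7.1, Lemma 8.3 and Proposition 8.4.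

From here on $m\ge1$, so that $A,B$ are firm and contexts are defined.

**Step 4: property (1), by covering the whole context.** Let $(P,Q,\alpha,\beta)$ belong to $\Phi$, with ring $C$; take covers $f,g$ as in step 1 and put $A_1=F_f$, $B_1=G_g$. The columns $X_1=\binom AQ$ and $X_2=\binom PB$ of $C$ are left $C$-modules. Put
$$C_1=X_1\otimes_AF\ \oplus\ X_2\otimes_BG=\begin{pmatrix}F&P\otimes_BG\\Q\otimes_AF&G\end{pmatrix},\qquad h:C_1\to C,\quad x_1\otimes x\mapsto x_1f(x),\ \ x_2\otimes y\mapsto x_2g(y).$$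
The map $h$ is left $C$-linear. By Lemma 8.1, $X\cdot Y=h(X)Y$ makes $C_1$ a ring and $h$ a ring homomorphism. As $h$ preserves positions of entries, $C_1$ is a Peirce ring; its diagonal rings are $A_1$ and $B_1$. We check that it is a context ring, with $Q_1=Q\otimes_AF$ and $P_1=P\otimes_BG$.

*Firmness.* $Q_1$ is a firm $B$-module, hence $B_1$-firm via $g$ by Lemma 8.3(c). Its right $A_1$-action is $(q\otimes x)\cdot x'=qf(x)\otimes x'=q\otimes f(x)x'$, so it is right $A_1$-firm, since multiplication $F\otimes_{A_1}A_1\to F$ is an $A$-linear isomorphism. Likewise for $P_1$.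

*Multiplications.* By Lemma 8.3(c) and $\alpha$,
$$P_1\otimes_{B_1}Q_1=P\otimes_B\big(G\otimes_{B_1}g^*(Q\otimes_AF)\big)\cong P\otimes_BQ\otimes_AF\cong F,$$
and the composite $(p\otimes y)\otimes(q\otimes x)\mapsto\alpha(pg(y)\otimes q)x$ is the multiplication of $C_1$. Symmetrically for $Q_1\otimes_{A_1}P_1\cong G$.

This context belongs to $Q\otimes_AF\otimes_{A_1}-$ with $B_1$ acting through $g$, that is, to $g^*\Phi(f^*)^{-1}$. By Lemma 7.5, $i_{A_1*}=i_{B_1*}\varphi(g^*\Phi(f^*)^{-1})$ in $K_n(C_1)$. As $hi_{A_1}=i_Af$ and $hi_{B_1}=i_Bg$, applying $h_*$ gives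
$$i_{A*}f_*=i_{B*}\,g_*\,\varphi(g^*\Phi(f^*)^{-1})=i_{B*}\,\varphi(\Phi)f_*,$$
and $f_*$ is an isomorphism. This is (1).

**Step 5: context rings of firm rings are firm.** Let $U=\binom AQ$, $V=(A\ P)$. Then $U\otimes_AV\cong C$ by multiplication (entries $A\otimes_AA$, $A\otimes_AP$, $Q\otimes_AA$, $Q\otimes_AP$). We claim that multiplication $W:=V\otimes_CU\to A$ is bijective. It is onto because $VU\supset A^2=A$. Let $K$ be its kernel. For $x=\sum v_i\otimes u_i\in K$, $v\in V$, $u\in U$:
$$(vu)x=\sum v(uv_i)\otimes u_i=v\otimes u\sum v_iu_i=0.$$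
So $AK=0$, hence $A\otimes_AK=0$ (as $aa'\otimes k=a\otimes a'k=0$ and $A=A^2$). Tensoring $K\to W\to A\to0$ with $A$ gives $A\otimes_AW\cong A\otimes_AA$; since $W$ is a firm $A$-module ($A\otimes_AV=V$) and $A$ is firm, $W\to A$ is bijective. Hence $C\otimes_CU=U\otimes_AV\otimes_CU\cong U\otimes_AA\cong U$ by multiplication. The same argument with $U'=\binom PB$, $V'=(Q\ B)$ over $B$ gives $V'\otimes_CU'\cong B$ and treats the second column. So $C\otimes_CC\cong C$, i.e. $C\in\mathcal H_1$. Also $V\otimes_CC=V\otimes_CU\otimes_AV\cong A\otimes_AV\cong V$. So $U,V$ are firm on both sides, and $(V,U)$ with the multiplications $V\otimes_CU\cong A$, $U\otimes_AV\cong C$ is a context between $A$ and $C$, with ring $D=\begin{pmatrix}A&V\\U&C\end{pmatrix}\subset M_2(C)$; condition (5) is associativity in $C$. In the same way $(V',U')$ is a context between $B$ and $C$.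

**Step 6: property (2).** Let $C\in\mathcal H_m$, and let $\Xi:\mathfrak M(A)\to\mathfrak M(C)$ be the equivalence of the context $D$. By (1) for $D$, the maps $K_n(A)\to K_n(D)$ and $K_n(A)\xrightarrow{\varphi(\Xi)}K_n(C)\to K_n(D)$ agree. Map to $K_n(M_2(\tilde C))\cong K_n(\tilde C)$ and use Lemma 5.3(e): $i_{A*}=\varphi(\Xi)$, an isomorphism $K_n(A)\to K_n(C)$. Likewise, with $(V',U')$, $i_{B*}$ is an isomorphism. Now (1) gives $\varphi(\Phi)=i_{B*}^{-1}i_{A*}$. For $m=1$, $C\in\mathcal H_1$ automatically by step 5.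

**Step 7: property (3).** Let $\Psi=f^*:\mathfrak M(B)\to\mathfrak M(A)$ be an equivalence with inverse $\Phi$. By Lemma 3.3(b) there is a context belonging to $\Phi$ with $P=\Psi(B)$, that is, $B$ with left $A$-action via $f$ and right $B$-action by multiplication, and $Q=\Phi(A)$. Define
$$h_{21}:Q\cong Q\otimes_AA\xrightarrow{1\otimes f}Q\otimes_AP\xrightarrow{\beta}B,\qquad h_{21}(qa)=\beta(q\otimes f(a)).$$
Let $h:C\to M_2(B)$ be $f,\mathrm{id}_B,h_{21},\mathrm{id}_B$ on $C_{11},C_{12},C_{21},C_{22}$. It is a ring homomorphism. On $C_{11}C_{11}$, $C_{11}C_{12}$, $C_{12}C_{22}$, $C_{22}C_{22}$ this is clear. For the other products let $a,a'\in A$, $p\in P=B$, $q\in Q$, and recall $Q=QA$: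

- $C_{21}C_{11}$: $h_{21}(qa)f(a')=\beta(q\otimes f(a))f(a')=\beta(q\otimes f(aa'))=h_{21}(qaa')$.
- $C_{21}C_{12}$: $h_{21}(qa)\,p=\beta(q\otimes f(a)p)=\beta(qa\otimes p)$.
- $C_{22}C_{21}$: $h_{21}$ is left $B$-linear.
- $C_{12}C_{21}$: $f(\alpha(p\otimes qa))=f(\alpha(p\otimes q))f(a)=\alpha(p\otimes q)\cdot f(a)=p\,\beta(q\otimes f(a))=p\,h_{21}(qa)$, by (5) with $p'=f(a)\in P$.

Map the identity (1) in $K_n(C)$ to $K_n(M_2(\tilde B))\cong K_n(\tilde B)$ and use Lemma 5.3(e): $f_*=\varphi(\Phi)$. This completes the proofs of Theorems 4.1 and 4.2; in particular the conjecture holds. $\square$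

**Step 8: Theorem 4.4.** For $m=\infty$ the arguments used $K$ only through the fiber sequence of Lemma 5.1, additivity, and functoriality in bimodules. These hold for every localizing invariant $E$, with $K_n$ replaced by $\pi_nE$. (K2) was used only for $m<\infty$. $\square$

## 10. A square-zero extension with one nonzero Tor group

We prove Theorem 4.3. Fix $r\ge1$ and take $R,I,M$ from Example 2.5. Let $A=I\oplus M$ with $M^2=0$; then $\tilde A=R\oplus M$, a square-zero extension. By (4), $I/I^2=\mathrm{Tor}_1^R(\mathbb Z,\mathbb Z)=0$ and $M/IM=0$, so $A=A^2$. Choose a cover $f:F\to A$, let $B=F_f$, and let $C$ and $L_2$ be as in the proof of Proposition 8.4. The map $f$ is the one in the theorem: $B$ is left flat and $f^*$ is an equivalence by Lemma 8.3.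

By (9) and the corner sequence, the kernel of $f_*$ on $K_r$ is governed by $K_{r+1}(\tilde A)\to K_{r+1}(L_2)$. The plan is to find a concrete model of $L_2$ and to detect a class by determinants.

**Step 1: a simplicial ring.** Let $P_\bullet\to M$ be a simplicial resolution by free $R$-modules and $\tilde A_\bullet=R\oplus P_\bullet$ (square-zero), so $\tilde A_\bullet\simeq\tilde A$. Let $L_\bullet=\mathbb Z\otimes_R\tilde A_\bullet=\mathbb Z\oplus\bar P_\bullet$ with $\bar P_\bullet=\mathbb Z\otimes_RP_\bullet$, and let $L$ be the associated $E_1$-ring. By (4), $\pi_0L=\mathbb Z$, $\pi_rL=\mathbb Z$, and the other homotopy groups vanish. The map $\tilde A\to\pi_0L=\mathbb Z$ is the augmentation, so $\tilde A$ acts on $\pi_*L$ through the augmentation.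

**Step 2: a map $\lambda:L_2\to L$ under $\tilde A$.** Consider $\Lambda:D(C^+)\to D(L)$, $X\mapsto L\otimes_{\tilde A}^{\mathbf L}e_1X$. It preserves colimits. It sends $C^+e_1$ to $L$, as $e_1C^+e_1=\tilde A$, and $C^+e_2$ to $L\otimes_{\tilde A}^{\mathbf L}F$, whose homotopy is $\pi_iL\otimes_{\tilde A}F=\pi_iL\otimes_{\mathbb Z}F/AF=0$. So $\Lambda$ factors through $D(C^+)/\mathrm{Loc}(C^+e_2)=D(L_2)$. Since $L_2\otimes_{C^+}C^+e_2=0$, we have $L_2=L_2\otimes_{C^+}C^+e_1$, and the factored functor sends $L_2$ to $L$. It is therefore base change along an $E_1$-map $\lambda:L_2\to L$. The composite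
$$D(\tilde A)\xrightarrow{C^+e_1\otimes-}D(C^+)\to D(L_2)\to D(L)$$
is $L\otimes_{\tilde A}-$. Its first part $D(\tilde A)\to D(L_2)$ is base change along a map $\tilde A\to L_2$. So $\lambda$ is a map under $\tilde A$. The right adjoint of $D(\tilde A)\to D(L_2)$ is $Y\mapsto e_1q_*Y$; hence, as a left $\tilde A$-module under $\tilde A$, $L_2$ is the cofiber of $F\otimes_{\tilde B}^{\mathbf L}A\to\tilde A$.

**Step 3: $\lambda$ is an equivalence.** Both $L$ and $L_2$ are connective left $\tilde A$-modules with homology killed by $A$; for $L_2$ this holds because $\pi_0L_2=\mathbb Z$ and $\tilde A\to\pi_0L_2$ is the augmentation. We show that the fibers of $\tilde A\to L_2$ and $\tilde A\to L$ have no nonzero maps, in any degree, to a connective $X\in D(\tilde A)$ with homology killed by $A$. Then for all such $X$ both $\mathrm{Map}(L_2,X)$ and $\mathrm{Map}(L,X)$ are identified with $\mathrm{Map}(\tilde A,X)$, compatibly with $\lambda$, and $\lambda$ is an equivalence by the Yoneda lemma. As $X=\mathrm{holim}\,\tau_{\le k}X$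 and each $\tau_{\le k}X$ has finitely many homology modules, we may assume that $X$ is a shift of one module killed by $A$.

For $L_2$, the fiber is $F\otimes_{\tilde B}^{\mathbf L}A$, and
$$\mathrm{RHom}_{\tilde A}(F\otimes_{\tilde B}^{\mathbf L}A,X)=\mathrm{RHom}_{\tilde B}(A,\mathrm{RHom}_{\tilde A}(F,X)),\qquad\mathrm{RHom}_{\tilde A}(F,X)=\mathrm{RHom}_{\mathbb Z}(\mathbb Z\otimes_{\tilde A}^{\mathbf L}F,X)=0,$$
as $F$ is flat firm. For $L$, each $\tilde A_k$ is free over $R$, so the fiber is $I\otimes_R^{\mathbf L}\tilde A$, and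
$$\mathrm{RHom}_{\tilde A}(I\otimes_R^{\mathbf L}\tilde A,X)=\mathrm{RHom}_R(I,X)=\mathrm{RHom}_{\mathbb Z}(\mathbb Z\otimes_R^{\mathbf L}I,X)=0,$$
since $\mathbb Z\otimes_R^{\mathbf L}I=0$ (Example 2.5).

**Step 4: the Tor groups of $A$.** By (10) and step 3, $\mathrm{Tor}_i^{\tilde B}(\mathbb Z,A)=\pi_iL$ for $i\ge1$; it vanishes for $1\le i<r$ and is $\mathbb Z$ for $i=r$. As $A=A^2$, $\mathrm{Tor}_0^{\tilde A}(\mathbb Z,A)=0$. Lemma 8.3(b), applied successively for $j=1,\dots,r$, gives $\mathrm{Tor}_i^{\tilde A}(\mathbb Z,A)=0$ for $i<r$ and $\mathrm{Tor}_r^{\tilde A}(\mathbb Z,A)\cong\mathbb Z$.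

**Step 5: $K_{r+1}(\tilde A)\to K_{r+1}(L)$ is not surjective.** A matrix over $R\oplus P_k$ (resp. $\mathbb Z\oplus\bar P_k$) is invertible iff its image over $R$ (resp. $\mathbb Z$) is, the kernel being square-zero. The same holds over $\pi_0$, which is $R\oplus M$ (resp. $\mathbb Z$). So $\widehat{GL}(\tilde A_\bullet)$ and $\widehat{GL}(L_\bullet)$ are the levelwise groups $GL(\tilde A_k)$ and $GL(L_k)$. These rings are commutative, and the levelwise determinants $GL\to GL_1$ induce maps $BGL(\cdot_\bullet)\to BGL_1(\cdot_\bullet)$ into simplicial abelian groups. Since the target has abelian fundamental group, they factor, naturally up to homotopy, through the plus construction. By (K3) there is a commutative square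
$$\begin{array}{ccc}K_{r+1}(\tilde A)&\to&K_{r+1}(L)\\ {\scriptstyle\det}\downarrow&&\downarrow{\scriptstyle\det}\\ \pi_r(GL_1(\tilde A_\bullet))&\to&\pi_r(GL_1(L_\bullet)).\end{array}$$
Since $(u,p)=u(1+u^{-1}p)$, $(R\oplus P_k)^\times\cong R^\times\times P_k$, naturally in $k$; so the lower left group is $\pi_r(P_\bullet)=0$, as $r\ge1$. Similarly the lower right group is $\pi_r(\bar P_\bullet)=\mathbb Z$. The right vertical map is surjective, since $GL_1\subset GL\xrightarrow{\det}GL_1$ is the identity. If the top map were onto, the composite to $\mathbb Z$ would be onto; but it factors through $0$.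

**Step 6: a class killed by $f_*$.** Condition $(*_1)$ holds for $C$ (step 2 of the proof of Proposition 8.4), so by Lemma 5.3(a) $K_{r+1}(C^+)$ is generated by $v_1K_{r+1}(\tilde A)$ and the image of $C^+e_2\otimes_{\mathbb Z}-$. The latter maps to $0$ in $K_{r+1}(L_2)$, since $L_2\otimes_{C^+}C^+e_2=0$. So $K_{r+1}(C^+)\to K_{r+1}(L_2)\cong K_{r+1}(L)$ has the same image as $K_{r+1}(\tilde A)$, and by step 5 it is not surjective. By the exact sequence
$$K_{r+1}(C^+)\to K_{r+1}(L_2)\to K_r(\tilde B)\xrightarrow{v_2}K_r(C^+)$$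
there is $0\ne x\in K_r(\tilde B)$ with $v_2x=0$. Its augmentation is $p_2v_2x=0$, so $x\in K_r(B)$; and $f_*x=\theta v_2x=0$. Thus $f_*:K_r(B)\to K_r(A)$ is not injective. $\square$
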